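\title{Paths of infinite length in the 1-skeleton of a convex body}

\begin{abstract}
The 1-skeleton of a convex body $K\subset\mathbb R^d$ is the set of points of $K$ that are not the center of a two-dimensional disk contained in $K$. We show that two exposed points of $K$ cannot always be joined by a path of finite length in the 1-skeleton: for every $d\ge3$ there is a convex body with an exposed point $x$ such that every non-constant path in the 1-skeleton starting at $x$ has infinite length. On the other hand, we give an integral condition on how sharply a point is exposed under which paths of finite length exist. The condition holds for the exposed point in almost every direction, and it cannot be weakened.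
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $K\subset\mathbb R^d$ be a convex body, that is, a compact convex set with nonempty interior. For an integer $s\ge0$, the \emph{$s$-skeleton} $\operatorname{skel}_sK$ is the set of points of $K$ that are not the center of an $(s+1)$-dimensional disk contained in $K$. The $0$-skeleton is the set of extreme points, and for a polytope the $1$-skeleton is the union of the vertices and edges. For $w\ne0$ let
\[
F(w)=\{p\in K:\ w\cdot p=\max_{q\in K}w\cdot q\}.
\]
A point $x\in K$ is \emph{exposed} if $F(u)=\{x\}$ for some unit vector $u$, called an \emph{exposing normal}; equivalently, $H\cap K=\{x\}$ for some supporting hyperplane $H$. If $p\in F(w)$ is the center of a disk contained in $K$, then the linear function $q\mapsto w\cdot q$ attains its maximum over the disk at the center, so it is constant there and the whole disk lies in $F(w)$. In particular, exposed points belong to $\operatorname{skel}_1K$. A \emph{path} is a continuous map $\gamma$ of a compact interval, and its \emph{length} is the supremum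 of the sums $\sum_k|\gamma(t_k)-\gamma(t_{k-1})|$ over finite increasing sequences $(t_k)$, where $|\cdot|$ is the Euclidean norm.

For a polytope, the simplex algorithm guarantees an edge path of finite length between any two vertices. It is known that for every convex body any two exposed points are joined by a path in the $1$-skeleton. The following question is posed in \cite{BIRS}.

\medskip
\noindent\textbf{Question.} \emph{Given a convex body $K\subset\mathbb R^d$ and two exposed points $x,y$ of $K$, is there always a path of finite length in $\operatorname{skel}_1K$ joining $x$ to $y$?}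
\medskip

The simplest cases suggest that the answer is yes. For $d=1$ the $1$-skeleton is $K$, and for $d=2$ it is the boundary curve, which has finite length. For $d\ge3$ the answer is yes for polytopes, and also at the opposite extreme: if $\partial K$ contains no segment, then $\operatorname{skel}_1K=\partial K$, and the boundary of the section of $K$ by a two-dimensional plane through $x$, $y$ and an interior point contains a path of finite length. To pass from polytopes to general bodies by approximation, however, one would want a bound on the length of edge paths in terms of the diameter alone, and this is where the guess breaks down.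

\begin{theorem}\label{thm:no}
For every $d\ge3$ there are a convex body $K\subset\mathbb R^d$ and an exposed point $x$ of $K$ such that every non-constant path in $\operatorname{skel}_1K$ starting at $x$ has infinite length. In particular, no other exposed point can be joined to $x$ by a path of finite length in $\operatorname{skel}_1K$.
\end{theorem}

The body in Theorem~\ref{thm:no} is extremely flat at $x$, and this is forced. To measure flatness, let $x$ be exposed with exposing normal $u$ and put
\[
b_{x,u}(r)=\max\{|p-x|:\ p\in K,\ u\cdot(x-p)\le r|p-x|\}\qquad(r>0).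
\]
For $r<1$ this is the largest distance from $x$ of a point of $K$ that is seen from $x$ at an angle at most $\arcsin r$ from the supporting hyperplane. The function $b_{x,u}$ is nondecreasing and bounded by $\operatorname{diam}K$. It tends to $0$ as $r\to0$: otherwise compactness gives a point $p\ne x$ of $K$ with $u\cdot(x-p)\le0$, that is, a second point of $F(u)$. At a vertex of a polytope, $u\cdot(x-q)\ge c|q-x|$ holds with some $c>0$ for all vertices $q$, hence for their convex combinations, so $b_{x,u}(r)=0$ for $r<c$. A ball of radius $1$ is the set of $p$ with $|p-x|^2\le2u\cdot(x-p)$, which gives $b_{x,u}(r)=2\min(r,1)$. The flatter $K$ is at $x$, the more slowly $b_{x,u}$ tends to $0$.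

\begin{theorem}\label{thm:yes}
Let $d\ge3$, let $K\subset\mathbb R^d$ be a convex body, and let $\mathcal E$ be the set of exposed points $x$ which for some exposing unit normal $u$ satisfy
\begin{equation}\label{eq:D}
\int_1^\infty b_{x,u}(e^{-t})\,t^{-1/2}\,dt<\infty.\tag{D}
\end{equation}
Any two points of $\mathcal E$ are joined by a path of finite length in $\operatorname{skel}_1K$. For almost every $u\in S^{d-1}$, $F(u)$ is a single point and belongs to $\mathcal E$.
\end{theorem}

\begin{theorem}\label{thm:sharp}
Let $d\ge3$ and let $A:[1,\infty)\to(0,\infty)$ be nonincreasing with $\int_1^\infty A(t)\,t^{-1/2}\,dt=\infty$. There is a convex body $K\subset\mathbb R^d$ with an exposed point $x$, whose exposing unit normal $u$ is unique, such that $b_{x,u}(e^{-t})\le A(t)$ for all large $t$, and every non-constant path in $\operatorname{skel}_1K$ starting at $x$ has infinite length.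
\end{theorem}

Thus \eqref{eq:D} is the exact borderline in terms of the modulus $b_{x,u}$. For instance, a bound $b_{x,u}(r)\le(\log\frac1r)^{-\alpha}$ for small $r$ implies \eqref{eq:D} when $\alpha>\frac12$, while for $\alpha=\frac12$ Theorem~\ref{thm:sharp} with $A(t)=t^{-1/2}$ gives a counterexample. The uniqueness of $u$ in Theorem~\ref{thm:sharp} matters because the definition of $\mathcal E$ allows any exposing normal.

Section~\ref{sec:model} shows the mechanism of the counterexample in $\mathbb R^3$, and Sections~\ref{sec:rings} and~\ref{sec:modulus} prove Theorems~\ref{thm:no} and~\ref{thm:sharp}. Sections~\ref{sec:rays}--\ref{sec:final} prove Theorem~\ref{thm:yes}. Throughout, $n=d-1\ge2$, points of $\mathbb R^d=\mathbb R^n\times\mathbb R$ are written $p=(y,z)$, the last coordinate $z=z(p)$ is called the \emph{height}, and $e_d=(0,1)$. ``Almost every'' on a sphere $S^{m}$ refers to the surface measure $\mathcal H^m$.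

\section{Stacked polygons}\label{sec:model}

Let $P\subset\mathbb R^2\times\mathbb R$ be the convex hull of three \emph{rings} $\mathcal R_1,\mathcal R_2,\mathcal R_3$. Each ring is the vertex set of a horizontal regular hexagon centered on the vertical axis; the circumradii are $5,4,3$, the heights are $16,4,1$, and the middle hexagon is rotated by $30^\circ$ against the other two (Figure~\ref{fig:hex}).

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.5]
\draw (0:5)--(60:5)--(120:5)--(180:5)--(240:5)--(300:5)--cycle;
\draw (30:4)--(90:4)--(150:4)--(210:4)--(270:4)--(330:4)--cycle;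
\draw (0:3)--(60:3)--(120:3)--(180:3)--(240:3)--(300:3)--cycle;
\foreach \x in {0,60,...,300} {\fill (\x:5) circle (3pt); \fill ({\x+30}:4) circle (3pt); \fill (\x:3) circle (3pt);}
\draw[very thick] (0:5)--(30:4)--(0:3);
\draw[thick,dashed] (0:5)--(0:3);
\node at (120:5.7) {$\mathcal R_1$};
\node at (90:3.3) {$\mathcal R_2$};
\node at (120:2.2) {$\mathcal R_3$};
\end{tikzpicture}
\caption{Three hexagonal rings of radii $5,4,3$ at heights $16,4,1$, seen from above. No supporting plane of their convex hull meets both the outer and the inner ring, so the dashed radial shortcut is not an edge. An edge path from the outer to the inner ring must visit the rotated middle ring and therefore moves sideways twice, as the thick line does.}\label{fig:hex}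
\end{figure}

We claim that no supporting plane of $P$ meets both $\mathcal R_1$ and $\mathcal R_3$. Such a plane is not horizontal, so it has the form $\{f=m\}$ with $f(y,z)=a\cdot y+\beta z$, $|a|=1$ and $f\le m$ on $P$. If it meets $\mathcal R_1$ and $\mathcal R_3$, then $m\le5+16\beta$ and $m\le3+\beta$. Since $4=\frac15\cdot16+\frac45\cdot1$, averaging with the weights $\frac15,\frac45$ gives $m\le3.4+4\beta$. But some vertex of $\mathcal R_2$ has direction within $30^\circ$ of $a$, and there $f\ge4\cos30^\circ+4\beta=2\sqrt3+4\beta>3.4+4\beta\ge m$, a contradiction.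

Every edge of $P$ lies in a supporting plane, so every edge that is not horizontal joins consecutive rings. The directions of its endpoints differ by at least $30^\circ$, so by the law of cosines its horizontal projection has length at least $(41-20\sqrt3)^{1/2}>2.5$ between $\mathcal R_1$ and $\mathcal R_2$, and at least $(25-12\sqrt3)^{1/2}>2$ between $\mathcal R_2$ and $\mathcal R_3$. An edge path from $\mathcal R_1$ to $\mathcal R_3$ travels more than $4.5$ horizontally in order to reduce the radius by $2$. The rapid decrease of the heights is essential. With heights $3,2,1$ and $w$ the direction of a vertex of $\mathcal R_1$, the function $w\cdot y-z$ equals $2$ at $(5w,3)$ and $(3w,1)$ and is smaller at all other ring points, so the radial shortcut is an edge.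

How much can one gain with many rings? Take $M$ rings of regular $m$-gons, each rotated by $\pi/m$ against the previous one, with radii $R-l\delta$ for $0\le l<M$, where $\delta=R/(2M)$, and with each height one quarter of the previous one. The weights are again $\frac15,\frac45$, so the average of the two radii adjacent to a radius $\rho$ is $\rho-\frac35\delta$. The argument above works when $\rho\cos(\pi/m)>\rho-\frac35\delta$, and since $1-\cos x\le x^2/2$, it suffices that $m^2>\frac{5\pi^2}{3}M$; take $m=\lceil5\sqrt M\rceil\le6\sqrt M$. Two points of consecutive rings are at distance at least $2\cdot\frac R2\sin\frac\pi{2m}\ge\frac Rm$. So $M-1$ passages between consecutive rings cost at least $(M-1)R/(6\sqrt M)$, of order $\sqrt M\,R$, although all radii lie between $R/2$ and $R$.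

The square root comes from a competition. Coarse polygons force long sideways steps, of order $R/m$, but a polygon falls short of its circumscribed circle by about $R/m^2$, and this loss must stay below the radial gap $R/(2M)$. Stacking such blocks toward a tip, with $R_i\to0$ and $\sum_i\sqrt{M_i}R_i=\infty$, produces infinite length. The price is flatness: each ring multiplies the ratio of radius to height by a factor close to $4$. A block of $M$ rings thus occupies about $M$ geometric scales of the variable $r$ in $b_{x,u}(r)$, on which $b_{x,u}$ is of order $R$, and it contributes length $\sqrt M\,R$. This is the balance expressed by the weight $t^{-1/2}$ in \eqref{eq:D}.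

\section{Ring bodies and the proof of Theorem~\ref{thm:no}}\label{sec:rings}

We first isolate the two properties of the rings that determine the $1$-skeleton, and then choose the parameters.

\subsection{The 1-skeleton of a ring body}

Let $\rho_1>\rho_2>\cdots$ and $z_1>z_2>\cdots$ be sequences tending to $0$, let $Y_j\subset S^{n-1}$ be finite sets and let $c_j\in(0,1]$. For $j\ge2$ define $\lambda_j\in(0,1)$ and $L_j$ by
\[
z_j=\lambda_jz_{j-1}+(1-\lambda_j)z_{j+1},\qquad L_j=\lambda_j\rho_{j-1}+(1-\lambda_j)\rho_{j+1}.
\]
We assume
\begin{align}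
\max_{w\in Y_j}a\cdot w&\ge c_j &&\text{for all }j\ge1\text{ and all }a\in S^{n-1},\label{eq:R1}\\
c_j\rho_j&>L_j &&\text{for all }j\ge2.\label{eq:R2}
\end{align}
For the hexagons, $c_2\rho_2=2\sqrt3$ and $L_2=3.4$. The \emph{ring body} of these data is
\[
K=\operatorname{conv}Q,\qquad Q=\{0\}\cup\bigcup_{j\ge1}\mathcal R_j,\qquad\mathcal R_j=\rho_jY_j\times\{z_j\}.
\]
The set $Q$ is compact because the finite sets $\mathcal R_j$ shrink to $0$, so $K$ is compact. A compact convex set is the intersection of its supporting half-spaces, so by \eqref{eq:R1} the set $\operatorname{conv}Y_1$ contains the ball of radius $c_1$ about $0$. Hence $K$ contains a cone over an $n$-dimensional ball and is a convex body. All points of $Q\setminus\{0\}$ have positive height, so $K\subset\{z\ge0\}$ and $K\cap\{z=0\}=\{0\}$: the point $0$ is exposed, with exposing normal $-e_d$.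

With infinitely many rings we must exclude shortcuts between any two non-consecutive rings, and between a ring and the tip $0$, while \eqref{eq:R2} compares only neighbors. Concavity bridges the gap. Put $z_\infty=\rho_\infty=0$ and $\mathcal R_\infty=\{0\}$. Let the \emph{profile} $\hat\rho:[0,z_1]\to\mathbb R$ be the function with $\hat\rho(z_j)=\rho_j$ for $1\le j\le\infty$ that is affine on each $[z_{j+1},z_j]$. It is continuous and increasing. By \eqref{eq:R2}, $\rho_j>L_j$, which says that the slope on $[z_{j+1},z_j]$ exceeds the slope on $[z_j,z_{j-1}]$. So $\hat\rho$ is concave on $(0,z_1]$ and, by continuity, on $[0,z_1]$.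

\begin{lemma}\label{lem:support}
If $H$ is a supporting hyperplane of $K$, then $H\cap Q=\{0\}$ or $H\cap Q\subset\mathcal R_j\cup\mathcal R_{j+1}$ for some finite $j$.
\end{lemma}

\begin{proof}
Let $H=\{f=m\}$ with $f(y,z)=a\cdot y+\beta z$ and $f\le m$ on $K$. If $a=0$, then $H=\{z=z_1\}$ or $H=\{z=0\}$, and $H\cap Q$ is $\mathcal R_1$ or $\{0\}$. Otherwise normalize $|a|=1$. Then $\max_{\mathcal R_j}f\le\rho_j+\beta z_j$ for $1\le j\le\infty$, and $\max_{\mathcal R_j}f\ge c_j\rho_j+\beta z_j$ for finite $j$ by \eqref{eq:R1}.

Suppose that $H$ meets $\mathcal R_i$ and $\mathcal R_k$ and that $i<j<k\le\infty$. Then $m\le\rho_i+\beta z_i$ and $m\le\rho_k+\beta z_k$. Write $z_j=\mu z_i+(1-\mu)z_k$ with $\mu\in(0,1)$; averaging gives $m\le\mu\rho_i+(1-\mu)\rho_k+\beta z_j$. Let $\ell$ be the affine function that agrees with $\hat\rho$ at $z_{j-1}$ and $z_{j+1}$, so that $\ell(z_j)=L_j$. By concavity $\hat\rho\le\ell$ outside $(z_{j+1},z_{j-1})$, in particular at $z_i$ and $z_k$, so $\mu\rho_i+(1-\mu)\rho_k\le\ell(z_j)=L_j$. With \eqref{eq:R2},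
\[
m\le L_j+\beta z_j<c_j\rho_j+\beta z_j\le\max_{\mathcal R_j}f\le m,
\]
a contradiction. So no integer lies strictly between two indices of rings met by $H$. Two distinct finite indices are therefore consecutive, and $\infty$ does not occur together with a finite index.
\end{proof}

\begin{lemma}\label{lem:slab}
Let $p\in\operatorname{skel}_1K$ with $z_{j+1}<z(p)<z_j$. Then $p$ lies on exactly one segment $[q,q']$ with $q\in\mathcal R_j$ and $q'\in\mathcal R_{j+1}$.
\end{lemma}

\begin{proof}
Interior points of $K$ are centers of disks, so $p\in\partial K$ and there is a supporting hyperplane $H=\{f=m\}$ through $p$. Write $p$ as a convex combination with positive coefficients of points $q_0,\dots,q_k\in Q$, with $k$ minimal; then the $q_i$ are affinely independent, since an affine dependence could be used to remove one of them. As $f(p)=m$ and $f\le m$ on $K$, all $q_i$ lie in $H$. If $k\ge2$, then $p$ lies in the relative interior of a simplex of dimension at least $2$ contained in $K$, so it is the center of a two-dimensional disk in $K$, which is excluded. If $k=0$, then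 $p\in Q$, which is impossible at the height of $p$. So $k=1$, and by Lemma~\ref{lem:support} $q_0,q_1\in\mathcal R_i\cup\mathcal R_{i+1}$ for some finite $i$. They are not in the same ring, since $z(p)$ is not the height of a ring. Hence $z_{i+1}<z(p)<z_i$, so $i=j$.

Suppose that $p$ lies on two different segments of this kind. They are not collinear, because a line that is not horizontal meets each height once, and $p$ is an endpoint of neither. So there are linearly independent vectors $\xi,\xi'$ with $p\pm\xi,\ p\pm\xi'\in K$, and the parallelogram with these vertices contains a disk centered at $p$, a contradiction.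
\end{proof}

\begin{proposition}\label{prop:lower}
Let $\gamma:[0,1]\to\operatorname{skel}_1K$ be a non-constant path with $\gamma(0)=0$. Then there is $j_0$ such that the length of $\gamma$ is at least $\sum_{j\ge j_0}\operatorname{dist}(\mathcal R_j,\mathcal R_{j+1})$.
\end{proposition}

\begin{proof}
Since $0$ is the only point of $K$ of height $0$, some point of $\gamma$ has height $\zeta>0$. Choose $j_0$ with $z_{j_0}<\zeta$ and let $j\ge j_0$. Let $t_j$ be the first time with $z(\gamma)=z_j$, and let $s_j<t_j$ be the last time before $t_j$ with $z(\gamma)=z_{j+1}$; both exist by the intermediate value theorem, which also gives $z_{j+1}<z(\gamma)<z_j$ on $(s_j,t_j)$. For $q\in\mathcal R_j$ and $q'\in\mathcal R_{j+1}$, the set of $t\in(s_j,t_j)$ with $\gamma(t)\in[q,q']$ is relatively closed. There are finitely many such sets, and by Lemma~\ref{lem:slab} they cover $(s_j,t_j)$ and are pairwise disjoint. By connectedness one of them is all of $(s_j,t_j)$. By continuity $\gamma(t_j)$ and $\gamma(s_j)$ lie on the corresponding segment $[q,q']$, at heights $z_j$ and $z_{j+1}$,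 so $\gamma(t_j)=q$ and $\gamma(s_j)=q'$. Thus $\gamma$ has length at least $\operatorname{dist}(\mathcal R_j,\mathcal R_{j+1})$ on $[s_j,t_j]$. The intervals $(s_j,t_j)$ are pairwise disjoint, because $z(\gamma)$ has disjoint ranges on them, so these contributions add up.
\end{proof}

\subsection{Blocks of rings}\label{ssec:blocks}

Let $M_i\ge2$ be integers and $R_i>0$ $(i\ge1)$ with
\begin{equation}\label{eq:par}
R_{i+1}\le R_i/4,\qquad\sum_i\sqrt{M_i}\,R_i=\infty,
\end{equation}
and put $\delta_i=R_i/(2M_i)$ and $\varepsilon_i=1/(3\sqrt{M_i})$.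

\emph{Directions.} In place of a regular polygon and its rotated copy we need two finite sets of directions, both dense at scale $\varepsilon_i$ and separated from each other at the same scale. Let $X_i\subset S^{n-1}$ be a maximal set with mutual distances at least $\varepsilon_i$; it is finite by compactness. For each $w\in X_i$ choose $w'\in S^{n-1}$ with $|w-w'|=\varepsilon_i/2$, and let $X_i'$ be the set of these $w'$. This is the step that needs $d\ge3$: for $n=1$ the sphere $S^0$ has no such points. By maximality each unit vector $a$ is within $\varepsilon_i$ of $X_i$, hence within $\frac32\varepsilon_i$ of $X_i'$. Since $a\cdot w=1-\frac12|a-w|^2$ for unit vectors,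
\begin{equation}\label{eq:dense}
\max_{w\in Y}a\cdot w\ge1-\tfrac98\varepsilon_i^2=1-\tfrac1{8M_i}\qquad\text{for }Y=X_i\text{ and }Y=X_i',\ |a|=1.
\end{equation}
Moreover
\begin{equation}\label{eq:sep}
|w-w'|\ge\varepsilon_i/2\qquad\text{for all }w\in X_i,\ w'\in X_i':
\end{equation}
if $w'$ was chosen for $w_0\in X_i$, there is equality when $w=w_0$, and otherwise $|w-w'|\ge|w-w_0|-|w_0-w'|\ge\varepsilon_i/2$.

\emph{Radii.} Block $i$ consists of rings $(i,l)$, $l=-1,0,\dots,M_i-1$, with radii
\[
\rho_{i,-1}=2R_i,\qquad\rho_{i,l}=R_i-l\delta_i\in(R_i/2,R_i]\quad(0\le l\le M_i-1),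
\]
and with direction set $X_i$ for $l$ even and $X_i'$ for $l$ odd. The rings with $l\ge0$ produce the length. The extra ring $(i,-1)$ serves Theorem~\ref{thm:sharp}: it brings the radius down to the order of $R_i$ at a cost in flatness that does not depend on $M_i$. Enumerate all rings, block after block, by $j=1,2,\dots$, with radii $\rho_j$ and direction sets $Y_j$, and put $c_j=1-\frac1{8M_i}$ for $j$ in block $i$. Then \eqref{eq:R1} is \eqref{eq:dense}. The last radius of block $i-1$ exceeds $R_{i-1}/2\ge2R_i$, so $\rho_j$ decreases strictly to $0$.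

\emph{Heights.} Put $z_1=\rho_1=2R_1$ and $z_j=q_jz_{j-1}$ for $j\ge2$, where
\begin{itemize}
\item[(a)] $q_j=\frac14$ if $j=(i,l)$ with $l\ge1$;
\item[(b)] $q_j=\frac{\delta_i}{4R_i}=\frac1{8M_i}$ if $j=(i,0)$;
\item[(c)] $q_j=\frac{R_i}{2\rho_{j-1}}$ if $j=(i,-1)$ with $i\ge2$.
\end{itemize}
In (c), $\rho_{j-1}>2R_i$ gives $q_j<\frac14$, so $q_j\le\frac14$ always and $z_j$ decreases strictly to $0$. Each $q_j$ is chosen so that the larger neighbor $\rho_{j-1}$ uses up at most half of the gap below $\rho_j$, as the next proof shows.

\begin{lemma}\label{lem:profile}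
These data satisfy \eqref{eq:R2}.
\end{lemma}

\begin{proof}
Let $j\ge2$ be in block $i$ and $g=\rho_j-\rho_{j+1}$. We have
\[
\lambda_j=\frac{z_j-z_{j+1}}{z_{j-1}-z_{j+1}}\le\frac{z_j}{z_{j-1}}=q_j,\qquad\rho_j-L_j=g-\lambda_j(\rho_{j-1}-\rho_{j+1}).
\]
We show in each case that $q_j(\rho_{j-1}-\rho_{j+1})\le g/2$ and $(1-c_j)\rho_j\le g/4$. Then $c_j\rho_j-L_j\ge g/2-g/4>0$.

(a) Here $\rho_{j-1}-\rho_j=\delta_i$, and $g\ge\delta_i$: either $g=\delta_i$, or $j$ is last in its block and $g=\frac{R_i}2+\delta_i-2R_{i+1}\ge\delta_i$ by \eqref{eq:par}. So $q_j(\rho_{j-1}-\rho_{j+1})=\frac14(\delta_i+g)\le\frac g2$, and $(1-c_j)\rho_j\le\frac{R_i}{8M_i}=\frac{\delta_i}4\le\frac g4$.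

(b) Since $M_i\ge2$, the next ring is $(i,1)$ and $g=\delta_i$. Also $q_j\rho_{j-1}=\frac{\delta_i}{4R_i}\cdot2R_i=\frac g2$ and $(1-c_j)\rho_j=\frac{\delta_i}4=\frac g4$.

(c) Here $g=R_i$, $q_j\rho_{j-1}=\frac{R_i}2=\frac g2$, and $(1-c_j)\rho_j=\frac{2R_i}{8M_i}\le\frac g8$.
\end{proof}

\begin{proposition}\label{prop:inf}
Let $K$ be the ring body built from parameters satisfying \eqref{eq:par}. Every non-constant path in $\operatorname{skel}_1K$ starting at $0$ has infinite length.
\end{proposition}

\begin{proof}
For $q=(\rho_jw,z_j)\in\mathcal R_j$ and $q'=(\rho_{j+1}w',z_{j+1})\in\mathcal R_{j+1}$,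
\[
|q-q'|^2\ge|\rho_jw-\rho_{j+1}w'|^2=(\rho_j-\rho_{j+1})^2+\rho_j\rho_{j+1}|w-w'|^2\ge\rho_{j+1}^2|w-w'|^2.
\]
If $j=(i,l)$ with $0\le l\le M_i-2$, then one of $Y_j,Y_{j+1}$ is $X_i$, the other is $X_i'$, and $\rho_{j+1}>R_i/2$. By \eqref{eq:sep}, $\operatorname{dist}(\mathcal R_j,\mathcal R_{j+1})\ge\frac{R_i}2\cdot\frac{\varepsilon_i}2=\frac{R_i}{12\sqrt{M_i}}$. There are $M_i-1\ge M_i/2$ such $j$, so block $i$ contributes at least $\frac1{24}\sqrt{M_i}R_i$ to the series in Proposition~\ref{prop:lower}. By \eqref{eq:par} every tail of that series diverges.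
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:no}]
Take $M_i=16^i$ and $R_i=4^{-i}$. Then $\sqrt{M_i}R_i=1$, so \eqref{eq:par} holds, and Proposition~\ref{prop:inf} applies with $x=0$. Other exposed points exist, so the Question is indeed answered in the negative: each $q\in\mathcal R_1$ has norm $(\rho_1^2+z_1^2)^{1/2}$, the maximum of the norm on $Q$ and hence on $K$. For $p\in K$ we get $q\cdot p\le|q||p|\le|q|^2$ with equality only for $p=q$, so $q$ is exposed.
\end{proof}

\section{The modulus of a ring body and the proof of Theorem~\ref{thm:sharp}}\label{sec:modulus}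

Let $K$ be a ring body built as in Section~\ref{ssec:blocks}, and let $b=b_{0,-e_d}$, so that $b(r)$ is the largest norm of a point $p=(y,z)\in K$ with $z\le r|p|$. The flatness of $K$ at ring $j$ is measured by $\kappa_j=\rho_j/z_j$. We have $\kappa_1=1$, and since $\hat\rho$ is concave with $\hat\rho(0)=0$, the quotient $\hat\rho(z)/z$ is nonincreasing in $z$, so $\kappa_j$ is nondecreasing in $j$.

\begin{lemma}\label{lem:kappa}
\begin{itemize}
\item[(i)] If $r<1/(1+\kappa_j)$, then $b(r)\le2\rho_j$.
\item[(ii)] If $j=(i+1,-1)$, then $\log(1+\kappa_j)\le\log8+3(M_1+\dots+M_i)$.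
\item[(iii)] The vector $-e_d$ is the only unit vector $u$ with $0\in F(u)$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) The set $\{(y,z):0\le z\le z_1,\ |y|\le\hat\rho(z)\}$ is convex and contains $Q$, hence $K$. Let $0\ne p=(y,z)\in K$ with $z\le r|p|$. If $z\ge z_j$, then $|y|\le\hat\rho(z)\le\kappa_jz$, so $|p|\le(1+\kappa_j)z\le(1+\kappa_j)r|p|<|p|$, which is absurd. So $z<z_j$ and $|p|\le\hat\rho(z)+z\le\rho_j+z_j\le2\rho_j$, as $\kappa_j\ge1$.

(ii) We have $\kappa_j/\kappa_{j-1}=\rho_j/(q_j\rho_{j-1})$. This is at most $4$ in case (a), equals $\frac12\cdot8M_i=4M_i$ in case (b), and equals $2R_i/(R_i/2)=4$ in case (c). So the rings of block $i$ multiply $\kappa$ by at most $4\cdot4M_i\cdot4^{M_i-1}=M_i4^{M_i+1}$, and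
\[
\log(M_i4^{M_i+1})\le(M_i-1)+1.4(M_i+1)\le3M_i.
\]
For $j=(i+1,-1)$ this gives $\log\kappa_{j-1}\le3(M_1+\dots+M_i)$, and $1+\kappa_j\le2\kappa_j=8\kappa_{j-1}$.

(iii) By the proof of (ii), each ring $(i,0)$ multiplies $\kappa$ by $4M_i\ge8$, so $\kappa_j\to\infty$. Let $u=(v,\beta)$ be a unit vector with $u\cdot p\le0$ on $K$. By \eqref{eq:R1}, $c_j\rho_j|v|+\beta z_j\le0$ for all $j$, so $|v|\le|\beta|/(c_j\kappa_j)$. Since $c_j\ge\frac{15}{16}$, we get $v=0$, and then $\beta=-1$.
\end{proof}

By parts (i) and (ii), the estimate $b(e^{-t})\le4R_{i+1}$ becomes available as soon as $t$ exceeds a multiple of $M_1+\dots+M_i$. So we should take $M_i$ of order $4^{k_i}$ and $R_i$ of order $A(4^{k_i})$ for an increasing sequence $k_i$, and block $i$ then contributes length of order $2^{k_i}A(4^{k_i})$. The difficulty is the requirement $R_{i+1}\le R_i/4$: the function $A$ may decrease slowly, so only those $k$ after which $A(4^k)$ drops below the next power of $4$ can be used. Because of the factor $2^k$, these carry a fixed proportion of the divergent sum.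

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Since $A$ is nonincreasing, $\int_{4^k}^{4^{k+1}}A(t)t^{-1/2}\,dt\le A(4^k)\cdot2(2^{k+1}-2^k)=2^{k+1}A(4^k)$, so $\sum_k2^kA(4^k)=\infty$. As $A$ need not tend to $0$, put $A_k=\min(A(4^k),2^{-k})$. Then $A_k>0$ is nonincreasing, $A_k\to0$, and $\sum_k2^kA_k=\sum_k\min(2^kA(4^k),1)=\infty$: either infinitely many terms equal $1$, or the terms eventually equal $2^kA(4^k)$.

For integers $m$ let $\Gamma_m=\{k\ge5:4^{-m-1}<A_k\le4^{-m}\}$. These sets partition $\{k\ge5\}$ and are finite because $A_k\to0$, so infinitely many are nonempty; those with $m<0$ are empty because $A_k\le1$. Let $\Gamma_{m_1},\Gamma_{m_2},\dots$ with $m_1<m_2<\cdots$ be the nonempty ones, and let $k_i=\max\Gamma_{m_i}$. Since $A_k$ is nonincreasing, $k_1<k_2<\cdots$. From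
\[
\sum_{k\in\Gamma_{m_i}}2^kA_k\le4^{-m_i}2^{k_i+1}\le8\cdot2^{k_i}A_{k_i}
\]
we get $\sum_i2^{k_i}A_{k_i}=\infty$. Put
\[
R_i=4^{-m_i-2},\qquad M_i=4^{k_i-3}\ge16.
\]
Then $R_{i+1}\le R_i/4$ and $\frac1{16}A_{k_i}\le R_i<\frac14A_{k_i}$, so $\sqrt{M_i}R_i\ge2^{k_i-7}A_{k_i}$ and \eqref{eq:par} holds. Let $K$ be the corresponding ring body and $x=0$. Proposition~\ref{prop:inf} gives the statement on lengths, and Lemma~\ref{lem:kappa}(iii) gives the uniqueness of the exposing normal.

Since the $k_i$ are increasing integers, $M_1+\dots+M_i\le\frac43\cdot4^{k_i-3}$. For $j=(i+1,-1)$, Lemma~\ref{lem:kappa}(ii) gives $\log(1+\kappa_j)\le\log8+4^{k_i-2}<4^{k_i}$. So for $4^{k_i}\le t\le4^{k_{i+1}}$ we have $e^{-t}<1/(1+\kappa_j)$, and by Lemma~\ref{lem:kappa}(i)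
\[
b(e^{-t})\le2\rho_j=4R_{i+1}<A_{k_{i+1}}\le A(4^{k_{i+1}})\le A(t).
\]
These intervals cover $[4^{k_1},\infty)$. Here the ring $(i+1,0)$ could not replace $(i+1,-1)$, since its $\kappa$ carries the factor $M_{i+1}$, which is not controlled by $k_i$.
\end{proof}

\section{Arcs swept out by a ray of normals}\label{sec:rays}

We turn to Theorem~\ref{thm:yes}. Let $K$ be any convex body and $F(u)=\{x\}$. After a rigid motion, $x=0$ and $u=-e_d$; write $b=b_{0,-e_d}$. To leave $x$ along the $1$-skeleton we tilt the supporting hyperplane in a fixed direction $\omega\in S^{n-1}$ and follow the sets $F((r\omega,-1))$ as $r$ grows from $0$. For a polytope one expects a sequence of vertices and edges, and for a ball one obtains an arc of a meridian. We show in this section that for almost every $\omega$ these sets form an arc in $\operatorname{skel}_1K$, and in the next section that the length of this arc is controlled on average over $\omega$.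

For $v\in\mathbb R^n$ put
\[
h(v)=\max_{(y,z)\in K}(v\cdot y-z),\qquad F_v=F((v,-1))=\{(y,z)\in K:\ v\cdot y-z=h(v)\}.
\]
As a maximum of affine functions with bounded gradients, $h$ is convex and Lipschitz. Also $h\ge0$ because $0\in K$, $h(0)=0$, and $F_0=\{0\}$. Each $F_v$ is nonempty, compact and convex, and a point of $F_v$ is determined by its coordinate $y$. We use the following facts.
\begin{itemize}
\item[(F1)] If $(y,z)\in F_v$, then $h(v')\ge h(v)+y\cdot(v'-v)$ for all $v'$, since $h(v')\ge v'\cdot y-z$.
\item[(F2)] If $(y,z)\in F_v$ and $(y',z')\in F_{v'}$, then $(y'-y)\cdot(v'-v)\ge0$; add (F1) to the same inequality with the roles exchanged.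
\item[(F3)] If $h$ is differentiable at $v$, then $F_v$ is a single point $(y,z)$ with $y=\nabla h(v)$, since by (F1) $v'\mapsto h(v')-y\cdot v'$ has a minimum at $v$ for every $(y,z)\in F_v$.
\item[(F4)] If $v_k\to v$ and $p_k\in F_{v_k}$, then every limit point of $(p_k)$ lies in $F_v$, by continuity of $h$.
\item[(F5)] If $p=(y,z)\in F_v$ and $|v|\le r$, then $|p|\le b(r)$, since $v\cdot y-z=h(v)\ge0$ gives $z\le r|p|$.
\end{itemize}
We also recall three facts on Lipschitz maps. A Lipschitz map between Euclidean spaces is differentiable almost everywhere (Rademacher). A real function $g$ with Lipschitz constant $\Lambda$ on a nonempty set $D\subset\mathbb R^m$ extends to $\mathbb R^m$ with the same constant by $\xi\mapsto\inf_{\xi'\in D}(g(\xi')+\Lambda|\xi-\xi'|)$ (McShane). If $\psi:\mathbb R^m\to\mathbb R^n$ is Lipschitz, $m\le n$, $B\subset\mathbb R^m$ is measurable and $J\psi=(\det D\psi^{T}D\psi)^{1/2}$, the area formula \cite[3.2.3]{Federer} states that $\int_BJ\psi\,d\xi=\int_{\mathbb R^n}\#(B\cap\psi^{-1}(\theta))\,d\mathcal H^m(\theta)$; in particular $\mathcal H^m(\psi(B))\le\int_BJ\psi\,d\xi$.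

For fixed $\omega$ let $s(y,z)=\omega\cdot y$. If $F_{r\omega}$ has dimension at least $2$, then $s$ is not injective on it, so we want $s$ to be injective on $F_{r\omega}$ for \emph{all} $r>0$. On $F_{r\omega}$ we have $z=rs-h(r\omega)$, so this means that $F_{r\omega}$ contains no horizontal segment. Exceptional $\omega$ exist. Let $K$ be the convex hull of $0$ and $P\times\{1\}$ for a polygon $P$ with $0$ in its interior, and let $\omega$ be the outer normal of a side of $P$ whose line is at distance $\sigma$ from $0$; then $F_{\omega/\sigma}$ is a triangle. Fubini's theorem does not suffice: by (F3) it makes $F_{r\omega}$ a point for almost every $r$, but the arc has to pass through the remaining $r$ as well. The proof below shows that the relevant $v$ lie on countably many Lipschitz hypersurfaces, at points where the ray through $v$ is tangent to the hypersurface, and that such rays are negligible.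

\begin{lemma}\label{lem:horizontal}
For almost every $\omega\in S^{n-1}$, the map $s$ is injective on $F_{r\omega}$ for every $r>0$.
\end{lemma}

\begin{proof}
Let $\Pi_v=\{y:(y,z)\in F_v\text{ for some }z\}$. For $a_1,a_2\in\mathbb Q^n$ and rational $\eta>0$ with $8\eta\le|a_1-a_2|$, let $S=S(a_1,a_2,\eta)$ be the set of $v\ne0$ for which there are $y_1,y_2\in\Pi_v$ with $|y_1-a_1|<\eta$, $|y_2-a_2|<\eta$ and $(y_1-y_2)\cdot v=0$; then $y_1\ne y_2$. If $s$ is not injective on $F_{r\omega}$, there are $y_1\ne y_2$ in $\Pi_{r\omega}$ with $(y_1-y_2)\cdot\omega=0$. Choosing $\eta<|y_1-y_2|/10$ and $a_i$ within $\eta$ of $y_i$, we get $|a_1-a_2|>8\eta$ and $r\omega\in S$. So it suffices to show that each of the countably many sets $\{v/|v|:v\in S\}$ is $\mathcal H^{n-1}$-null. Let $S\neq\emptyset$.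

\emph{$S$ lies on a Lipschitz graph.} Let $v,v'\in S$ with pairs $(y_1,y_2)$, $(y_1',y_2')$, and let $w=v'-v$. By (F2), $(y_2'-y_1)\cdot w\ge0$ and $(y_1'-y_2)\cdot w\ge0$. Hence
\begin{align*}
(a_1-a_2)\cdot w&=(a_1-y_1)\cdot w+(y_1-y_2')\cdot w+(y_2'-a_2)\cdot w\le2\eta|w|,\\
(a_1-a_2)\cdot w&=(a_1-y_1')\cdot w+(y_1'-y_2)\cdot w+(y_2-a_2)\cdot w\ge-2\eta|w|.
\end{align*}
With $e=(a_1-a_2)/|a_1-a_2|$ this gives $|e\cdot w|\le\frac14|w|$, so $|e\cdot w|\le15^{-1/2}|w-(e\cdot w)e|$. Therefore $S=\{\xi+g(\xi)e:\xi\in D\}$ for a set $D\subset e^\perp\cong\mathbb R^{n-1}$ and a Lipschitz function $g$ on $D$. Extend $g$ to $e^\perp$ and put $G(\xi)=\xi+g(\xi)e$. The maps $G$ and $h\circ G$ are Lipschitz, hence differentiable off a null set $N\subset e^\perp$. The map $\psi=G/|G|$ is locally Lipschitz on the open set $U=\{G\ne0\}\supset D$, and the set to be estimated is $\psi(D)$.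

\emph{Tangency.} Let $\xi\in D\setminus N$ and $v=G(\xi)$, with $y_1,y_2$ as in the definition of $S$. By (F1), the function $\xi'\mapsto h(G(\xi'))-y_i\cdot G(\xi')$ has a minimum at $\xi$, so $D(h\circ G)(\xi)\zeta=y_i\cdot DG(\xi)\zeta$ for all $\zeta\in e^\perp$ and $i=1,2$. Subtracting, the range of $DG(\xi)$ is orthogonal to $y_1-y_2\ne0$. The range has dimension $n-1$, because $DG(\xi)\zeta=\zeta+(\nabla g(\xi)\cdot\zeta)e$ is injective in $\zeta$. So the range equals $(y_1-y_2)^\perp$, which contains $v$: there is $\zeta\ne0$ with $DG(\xi)\zeta=v$. The derivative of $v'\mapsto v'/|v'|$ at $v$ annihilates $v$, so $D\psi(\xi)\zeta=0$ and $J\psi(\xi)=0$.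

\emph{Conclusion.} The set $D$ is contained in the measurable set $B=(U\cap N)\cup\{\xi\in U\setminus N:J\psi(\xi)=0\}$, on which $J\psi$ vanishes almost everywhere. Cover $U$ by countably many closed balls contained in $U$, extend $\psi$ coordinatewise from each ball to a Lipschitz map of $e^\perp$, and apply the area formula. This gives $\mathcal H^{n-1}(\psi(B))=0$.
\end{proof}

Let $T_\omega$ be the set of $r>0$ such that $h$ is differentiable at $r\omega$. By Rademacher's theorem and Fubini's theorem in polar coordinates, $T_\omega$ has full measure in $(0,\infty)$, and so is dense, for almost every $\omega$. Call $\omega$ \emph{good} if this holds together with the conclusion of Lemma~\ref{lem:horizontal}. For $r\in T_\omega$ write $F_{r\omega}=\{p(r)\}$ and $p(r)=(y(r),z(r))$, so that $y(r)=\nabla h(r\omega)$. For $0\le r_1\le r_2$ let $C[r_1,r_2]=\bigcup_{r_1\le r\le r_2}F_{r\omega}$.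

\begin{lemma}\label{lem:arc}
Let $\omega$ be good and $0\le r_1\le r_2$.
\begin{itemize}
\item[(i)] If $p\in F_{r\omega}$, $p'\in F_{r'\omega}$ and $0\le r<r'$, then $s(p)\le s(p')$ and $z(p)\le z(p')$.
\item[(ii)] The map $s$ is a homeomorphism of $C[r_1,r_2]$ onto a compact interval, possibly a single point.
\item[(iii)] $C[r_1,r_2]\subset\operatorname{skel}_1K$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Write $s,z,s',z'$ for the values at $p,p'$. Maximality gives
\begin{equation}\label{eq:two}
rs-z\ge rs'-z',\qquad r's'-z'\ge r's-z.
\end{equation}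
Adding, $(r'-r)(s'-s)\ge0$, so $s'\ge s$; then the first inequality gives $z'-z\ge r(s'-s)\ge0$.

(ii) \emph{Injectivity.} Let $p\in F_{r\omega}$, $p'\in F_{r'\omega}$, $r\le r'$ and $s=s'$. If $r=r'>0$, then $p=p'$ because $\omega$ is good; if $r=r'=0$, both points are $0$. If $r<r'$, then \eqref{eq:two} gives $z=z'$, so $r's-z=r's'-z'=h(r'\omega)$. Thus $p\in F_{r'\omega}$, and $p=p'$ as in the first case.

\emph{The image.} The set $C=C[r_1,r_2]$ is compact by (F4). Suppose that $\min s(C)<\sigma<\max s(C)$ and $\sigma\notin s(C)$. Each $s(F_{r\omega})$ is an interval, so it lies entirely below or entirely above $\sigma$. This splits $[r_1,r_2]$ into two disjoint nonempty sets. Both are closed: if $r_k\to r$ and $p_k\in F_{r_k\omega}$ with $s(p_k)<\sigma$, then by (F4) a limit point $p\in F_{r\omega}$ has $s(p)\le\sigma$, hence $s(p)<\sigma$, and the same holds with all inequalities reversed. This contradicts the connectedness of $[r_1,r_2]$. So $s(C)$ is a compact interval, and a continuous injection of a compact set is a homeomorphism onto its image.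

(iii) The point $0$ is exposed. If $p\in F_{r\omega}$, $r>0$, were the center of a two-dimensional disk in $K$, the disk would lie in $F_{r\omega}$, and the linear function $s$ is not injective on a two-dimensional disk.
\end{proof}

We regard $C[r_1,r_2]$ as the path given by the inverse of $s$. By Lemma~\ref{lem:arc}(i), if $r_1\in T_\omega\cup\{0\}$ and $r_2\in T_\omega$, it runs from $p(r_1)$ to $p(r_2)$, where $p(0)=0$; and for $r_1<r<r_2$ with $r\in T_\omega$ it is the concatenation of $C[r_1,r]$ and $C[r,r_2]$.

\section{The length of the arcs}\label{sec:length}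

The height is monotone along the arc, so only the variation of $y=\nabla h$ along the ray matters. For good $\omega$ and $0<\rho_1<\rho_2$ let
\[
V(\omega;\rho_1,\rho_2)=\sup\sum_i|y(t_i)-y(t_{i-1})|,
\]
the supremum over finite increasing sequences $(t_i)$ in $T_\omega\cap[\rho_1,\rho_2]$. The arc also contains whole segments $F_{t\omega}$ with $t\notin T_\omega$; they appear in $V$ as jumps of $y$.

\begin{lemma}\label{lem:len}
Let $\omega$ be good and $r_1<r_2$ in $T_\omega$. The length of $C[r_1,r_2]$ is at most $z(r_2)-z(r_1)+V(\omega;r_1,r_2)$.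
\end{lemma}

\begin{proof}
For $t>0$ the convex set $F_{t\omega}$ is a segment or a point, since $s$ is injective on it; let $p^-(t)$ and $p^+(t)$ be its endpoints of least and greatest $s$. As $\tau\uparrow t$ in $T_\omega$, limit points of $p(\tau)$ lie in $F_{t\omega}$ by (F4) and have $s\le s(p^-(t))$ by Lemma~\ref{lem:arc}(i), so $p(\tau)\to p^-(t)$. With the inequalities reversed, $p(\tau)\to p^+(t)$ as $\tau\downarrow t$ in $T_\omega$.

Let $P_0,\dots,P_m$ be points of the arc with $s(P_0)<\dots<s(P_m)$, and choose $t_k\in[r_1,r_2]$ with $P_k\in F_{t_k\omega}$. By Lemma~\ref{lem:arc}(i), $t_0\le\dots\le t_m$. Let $\tau_1<\dots<\tau_L$ be the distinct values among the $t_k$ in $(r_1,r_2)$. The points $P_k$ with $t_k=\tau_l$ lie on the segment $[p^-(\tau_l),p^+(\tau_l)]$ in the order of $s$, and a point with $t_k=r_i$ equals $p(r_i)$. So the polygon with vertices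
\[
p(r_1),\ p^-(\tau_1),\ p^+(\tau_1),\ \dots,\ p^-(\tau_L),\ p^+(\tau_L),\ p(r_2)
\]
passes through $P_0,\dots,P_m$ in this order, and its length is at least $\sum_k|P_k-P_{k-1}|$. By the first paragraph, its length is a limit of sums $\sum_i|p(t_i')-p(t_{i-1}')|$ with increasing $t_i'\in T_\omega\cap[r_1,r_2]$. Each such sum is at most $\sum_i|y(t_i')-y(t_{i-1}')|+\sum_i|z(t_i')-z(t_{i-1}')|\le V(\omega;r_1,r_2)+z(r_2)-z(r_1)$, because $z$ is monotone.
\end{proof}

If $h$ is smooth, then $V=\int_{\rho_1}^{\rho_2}|T\omega|\,dr$ with $T=D^2h(r\omega)$ positive semidefinite. Two quantities are controlled by the bound (F5) on $\nabla h$. The radial entry $\omega\cdot T\omega$ is a derivative along the ray, so its integral is at most $2b$, however many dyadic scales $[\rho_1,\rho_2]$ contains. The trace is controlled only after averaging over $\omega$, by the divergence theorem, and costs a multiple of $b$ on each dyadic scale. The inequality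
\begin{equation}\label{eq:psd}
|T\omega|^2=\omega\cdot T^2\omega\le\lambda_{\max}(T)\,\omega\cdot T\omega\le(\operatorname{tr}T)(\omega\cdot T\omega)
\end{equation}
bounds $|T\omega|$ by the geometric mean of the two, and $N$ scales cost $\sqrt N\,b$ instead of $Nb$. The ring bodies show the same proportion: a sideways step of order $R_i/\sqrt{M_i}$ is, up to a constant, the geometric mean of the radial gap $\delta_i$ and the radius $R_i$.

\begin{lemma}\label{lem:avg}
Let $0<\rho_1<\rho_2$ and $N=\lceil\log_2(\rho_2/\rho_1)\rceil$. There is a measurable function $W:S^{n-1}\to[0,\infty]$ with $V(\omega;\rho_1,\rho_2)\le W(\omega)$ for all good $\omega$ and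
\[
\int_{S^{n-1}}W\,d\omega\le2^{n/2}\,|S^{n-1}|\,N^{1/2}\,b(2\rho_2),\qquad |S^{n-1}|=\mathcal H^{n-1}(S^{n-1}).
\]
\end{lemma}

\begin{proof}
Fix a smooth $\phi\ge0$ supported in the unit ball with $\int\phi=1$, and let $h_\delta=h*\phi_\delta$, $\phi_\delta(w)=\delta^{-n}\phi(w/\delta)$, where $\delta<\rho_2$ tends to $0$ along a fixed sequence. The function $h_\delta$ is smooth, and convex as an average of translates of $h$. Since $h$ is Lipschitz, dominated convergence gives $\nabla h_\delta(v)=\int\nabla h(v-w)\phi_\delta(w)\,dw$. By (F3) and (F5),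
\begin{equation}\label{eq:grad}
|\nabla h_\delta(v)|\le b(2\rho_2)\qquad\text{for }|v|\le\rho_2.
\end{equation}
If $h$ is differentiable at $v$, then by (F3) and (F4) $\nabla h(v')\to\nabla h(v)$ as $v'\to v$ through points of differentiability, so $\nabla h_\delta(v)\to\nabla h(v)$. Put
\[
W(\omega)=\liminf_{\delta\to0}\int_{\rho_1}^{\rho_2}|D^2h_\delta(r\omega)\omega|\,dr,
\]
a lower limit of continuous functions of $\omega$. For increasing $t_i\in T_\omega\cap[\rho_1,\rho_2]$,
\[
\sum_i|y(t_i)-y(t_{i-1})|=\lim_{\delta\to0}\sum_i|\nabla h_\delta(t_i\omega)-\nabla h_\delta(t_{i-1}\omega)|\le W(\omega),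
\]
because $D^2h_\delta(r\omega)\omega$ is the derivative of $r\mapsto\nabla h_\delta(r\omega)$. So $V\le W$. By Fatou's lemma, \eqref{eq:psd} and the Cauchy--Schwarz inequality, $\int W\,d\omega\le\liminf_{\delta\to0}(I_\delta I_\delta')^{1/2}$, where
\[
I_\delta=\int_{S^{n-1}}\!\int_{\rho_1}^{\rho_2}\omega\cdot D^2h_\delta(r\omega)\omega\,dr\,d\omega,\qquad I_\delta'=\int_{S^{n-1}}\!\int_{\rho_1}^{\rho_2}\Delta h_\delta(r\omega)\,dr\,d\omega.
\]
The inner integral in $I_\delta$ equals $\omega\cdot\nabla h_\delta(\rho_2\omega)-\omega\cdot\nabla h_\delta(\rho_1\omega)$, so $I_\delta\le2|S^{n-1}|b(2\rho_2)$ by \eqref{eq:grad}. The integral $I'_\delta$ lacks the volume factor $r^{n-1}$, which is comparable to a constant only on dyadic intervals. Cover $[\rho_1,\rho_2]$ by the $N$ intervals $[\rho,2\rho]$, $\rho=2^{-i}\rho_2$, $1\le i\le N$. Since $\Delta h_\delta\ge0$, the divergence theorem and \eqref{eq:grad} give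
\begin{align*}
\int_{S^{n-1}}\!\int_\rho^{2\rho}\Delta h_\delta(r\omega)\,dr\,d\omega&\le\rho^{-(n-1)}\int_{|v|\le2\rho}\Delta h_\delta\,dv=\rho^{-(n-1)}\int_{|v|=2\rho}\nabla h_\delta\cdot\frac{v}{|v|}\,d\mathcal H^{n-1}\\
&\le2^{n-1}|S^{n-1}|\,b(2\rho_2).
\end{align*}
So $I_\delta'\le N2^{n-1}|S^{n-1}|b(2\rho_2)$, and $I_\delta I'_\delta\le2^nN|S^{n-1}|^2b(2\rho_2)^2$.
\end{proof}

It remains to cut $(0,1)$ into intervals. Dyadic intervals, with $N=1$, would require $\sum_ib(2^{-i})<\infty$ and waste the square root. Long intervals exploit it, but the bound involves the value of $b$ at the upper end. We take intervals on which $t=\log\frac1r$ grows by a factor of about $4$, and we let them overlap so that their common parts contain points of $T_\omega$.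

\begin{proposition}\label{prop:hemi}
If $F(u)=\{x\}$ and \eqref{eq:D} holds for $(x,u)$, then for almost every $u'\in S^{d-1}$ with $u\cdot u'>0$, $F(u')$ is a single point joined to $x$ by a path of finite length in $\operatorname{skel}_1K$.
\end{proposition}

\begin{proof}
Normalize $x=0$, $u=-e_d$. For $k\ge1$ let $\sigma_k=e^{-4^k}$ and $V_k(\omega)=V(\omega;\frac14\sigma_{k+1},\frac12\sigma_k)$. The ratio of the endpoints is $2e^{3\cdot4^k}$, so $N\le2+3\cdot4^k\log_2e\le6\cdot4^k$, as $\log_2e<\frac32$. By Lemma~\ref{lem:avg}, $V_k\le W_k$ with $\int W_k\,d\omega\le C2^kb(\sigma_k)$, where $C$ depends only on $n$. Since $b(e^{-t})$ is nonincreasing in $t$,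
\[
2^kb(\sigma_k)=b(e^{-4^k})\int_{4^{k-1}}^{4^k}t^{-1/2}\,dt\le\int_{4^{k-1}}^{4^k}b(e^{-t})\,t^{-1/2}\,dt.
\]
So \eqref{eq:D} gives $\int\sum_kW_k\,d\omega<\infty$, and $\sum_kV_k(\omega)<\infty$ for almost every $\omega$. This is the only use of \eqref{eq:D}. Since $b\le\operatorname{diam}K$, Lemma~\ref{lem:avg} also shows that for almost every $\omega$, $V(\omega;\frac14\sigma_1,m)<\infty$ for all integers $m\ge1$. Let $\Omega$ be the set of good $\omega$ with both properties; it has full measure.

Fix $\omega\in\Omega$ and choose $\tau_k\in T_\omega\cap(\frac14\sigma_k,\frac12\sigma_k)$. Then $[\tau_{k+1},\tau_k]\subset[\frac14\sigma_{k+1},\frac12\sigma_k]$, so by Lemma~\ref{lem:len} the lengths of the arcs $C[\tau_{k+1},\tau_k]$ have sum at most $\Lambda=z(\tau_1)+\sum_kV_k(\omega)<\infty$. Hence each $C[\tau_k,\tau_1]$ has length at most $\Lambda$. By (F5), $|p(\tau_k)|\le b(\tau_k)\to0$. Given a polygon inscribed in $C[0,\tau_1]$, all its vertices other than $0$ have $s>0$ and so lie in $C[\tau_k,\tau_1]$ for large $k$; inserting the vertex $p(\tau_k)$ shows that the polygon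 has length at most $|p(\tau_k)|+\Lambda$. So $C[0,\tau_1]$ has length at most $\Lambda$.

Let $R\in T_\omega$. If $R\le\tau_1$, then $C[0,R]$ is a subarc of $C[0,\tau_1]$. If $R>\tau_1$, then $C[\tau_1,R]$ has finite length by Lemma~\ref{lem:len} and the second property, with $m\ge R$. In both cases $C[0,R]$ is a path of finite length from $0$ to the single point $p(R)$ of $F_{R\omega}$, and it lies in $\operatorname{skel}_1K$ by Lemma~\ref{lem:arc}(iii). This covers all $v=R\omega\neq0$ except those with $v/|v|\notin\Omega$ or with $h$ not differentiable at $v$, which form a null set in $\mathbb R^n$. Finally, $v\mapsto(v,-1)/|(v,-1)|$ is a diffeomorphism of $\mathbb R^n$ onto the open hemisphere $\{u':u\cdot u'>0\}$, so it maps null sets to null sets.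
\end{proof}

\section{Almost every direction and the proof of Theorem~\ref{thm:yes}}\label{sec:final}

Proposition~\ref{prop:hemi} connects $x$ to the exposed points of almost all directions in one hemisphere. Two points of $\mathcal E$ are then connected through a common direction, unless their normals are antipodal, in which case a third point of $\mathcal E$ is needed. The second assertion of Theorem~\ref{thm:yes} supplies it. Recall Alexandrov's theorem: a convex function $f:\mathbb R^d\to\mathbb R$ has at almost every $w$ a second-order Taylor expansion $f(w+\xi)=f(w)+\nabla f(w)\cdot\xi+\frac12\xi\cdot B\xi+o(|\xi|^2)$ with a symmetric matrix $B$.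

\begin{proposition}\label{prop:ae}
For almost every $u\in S^{d-1}$, $F(u)$ is a single point $x$, and \eqref{eq:D} holds for $(x,u)$.
\end{proposition}

\begin{proof}
The support function $h_K(w)=\max_{p\in K}w\cdot p$ is convex and satisfies $h_K(\lambda w)=\lambda h_K(w)$ for $\lambda>0$. So the set of $w$ where it has a second-order expansion is invariant under positive dilations, and by Alexandrov's theorem and polar coordinates it contains almost every $u\in S^{d-1}$. Fix such a $u$. For $p\in F(u)$ the function $w\mapsto h_K(w)-w\cdot p\ge0$ vanishes at $u$, so $p=\nabla h_K(u)$ and $F(u)$ is a single point $x$. Normalize $x=0$, $u=-e_d$; a translation of $K$ changes $h_K$ by a linear function, so the expansion persists, now with $h_K(u)=0$ and $\nabla h_K(u)=0$. Since $h(v)=h_K(u+(v,0))$, there are $C,r_0>0$ with $h(v)\le C|v|^2$ for $|v|\le r_0$.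

Let $r\le\min(\frac12,\frac{r_0}3)$ and $0\ne p=(y,z)\in K$ with $z\le r|p|$. As $z\ge0$, we have $z\le r(|y|+z)\le r|y|+\frac z2$, so $z\le2r|y|$ and $y\ne0$. With $v=3ry/|y|$,
\[
9Cr^2\ge h(v)\ge v\cdot y-z\ge3r|y|-2r|y|=r|y|.
\]
So $|y|\le9Cr$ and $|p|\le|y|+z\le2|y|\le18Cr$. Hence $b(e^{-t})\le18Ce^{-t}$ for large $t$, and since $b$ is bounded, \eqref{eq:D} holds.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:yes}]
The last assertion is Proposition~\ref{prop:ae}. Let $x_1,x_2\in\mathcal E$, with exposing normals $u_1,u_2$ for which \eqref{eq:D} holds. If $u_2\ne-u_1$, the open hemispheres about $u_1$ and $u_2$ both contain $(u_1+u_2)/|u_1+u_2|$, so they meet in a nonempty open set, which has positive measure. By Proposition~\ref{prop:hemi} it contains some $u'$ such that the single point of $F(u')$ is joined to both $x_1$ and $x_2$ by paths of finite length in $\operatorname{skel}_1K$, and we concatenate the two paths. If $u_2=-u_1$, Proposition~\ref{prop:ae} gives $u_3\ne\pm u_1$ with $F(u_3)=\{x_3\}$ such that \eqref{eq:D} holds for $(x_3,u_3)$. The first case joins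 $x_1$ to $x_3$ and $x_3$ to $x_2$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BIRS}
Banff International Research Station,
\texttt{http://www.birs.ca/workshops/2009/09w5047/Programme09w5047.pdf}

\bibitem{Federer}
Federer, \emph{Geometric Measure Theory}.

\end{thebibliography}
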